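\title{Gluing quasi-metrizable subspaces of $\gamma$-spaces}

\begin{abstract}
We construct a zero-dimensional $T_1$ $\gamma$-space $X$ that is not quasi-metrizable, although $X$ is the disjoint union of a closed discrete subspace $F$ and countably many clopen non-archimedean quasi-metrizable subspaces whose union $X\setminus F$ is also non-archimedean quasi-metrizable. Hence a $\gamma$-space need not be (non-archimedean) quasi-metrizable if it is a countable union of closed (non-archimedean) quasi-metrizable subspaces, or if it is the union of a closed (non-archimedean) quasi-metrizable subspace and another (non-archimedean) quasi-metrizable subspace. In the other direction we prove three gluing theorems: two for $\gamma$-spaces with developable pieces, and one for locally finite closed covers.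
\end{abstract}

\section{The question and the results}

All spaces are assumed to be $T_1$, and $\mathbb N=\{1,2,\dots\}$. Neighborhoods need not be open. A space is \emph{zero-dimensional} if it has a base of clopen sets.

A \emph{quasi-metric} on a set $X$ is a function $d\colon X\times X\to[0,\infty)$ such that $d(x,y)=0$ if and only if $x=y$, and $d(x,z)\le d(x,y)+d(y,z)$ for all $x,y,z$; symmetry is not required. It is \emph{non-archimedean} if moreover $d(x,z)\le\max\{d(x,y),d(y,z)\}$ for all $x,y,z$. A topological space is \emph{(non-archimedean) quasi-metrizable} if it has a \emph{compatible} (non-archimedean) quasi-metric $d$: for each $x$ the balls $\{y:d(x,y)<\varepsilon\}$, $\varepsilon>0$, form a neighborhood base at $x$. These balls are then open, because $d(x,y)<\varepsilon$ implies that the ball of radius $\varepsilon-d(x,y)$ about $y$ lies in the ball of radius $\varepsilon$ about $x$. Replacing $d$ by $\min\{d,1\}$ we may always assume $d\le1$. We abbreviate ``non-archimedean'' to NA and ``quasi-metric'' or ``quasi-metrizable'' to q.m. A subspace is called (NA) q.m.\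 if it is (NA) quasi-metrizable in the subspace topology. A statement containing ``(NA)'' or ``(non-archimedean)'' has two versions: read the parenthesis as absent throughout, or as present throughout.

A space $X$ is a \emph{$\gamma$-space} if there is a function $g$ assigning to each $n\in\mathbb N$ and $x\in X$ an open set $g(n,x)$ such that
\begin{enumerate}
\item[(i)] for each $x$, the sets $g(n,x)$, $n\in\mathbb N$, form a neighborhood base at $x$, and $g(n+1,x)\subset g(n,x)$ for all $n$;
\item[(ii)] for each $n$ and $x$ there is $m$ such that $y\in g(m,x)$ implies $g(m,y)\subset g(n,x)$.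
\end{enumerate}
We call such a $g$ a \emph{$\gamma$-function} on $X$. Think of $g(n,x)$ as the set of points reachable from $x$ by one step of size $n$, where large $n$ means a small step. Condition (ii) says that two steps of size $m$ starting at $x$ stay within one step of size $n$. In a q.m.\ space the balls $g(n,x)=\{y:d(x,y)<2^{-n}\}$ satisfy (ii) with $m=n+1$, whatever $x$ is; so q.m.\ spaces are $\gamma$-spaces. In a general $\gamma$-space $m$ may depend on $x$ as well as on $n$: the halving of radii survives at each point, but its uniformity is given up.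

Suppose now that $X$ is assembled from q.m.\ pieces. Each piece carries its own quasi-metric, and the $\gamma$-function describes how the pieces fit together. Is that enough? Question~4 of \cite{OQM} reads as follows.

\begin{quote}
\emph{Let $X$ be a $\gamma$-space and either $X=\bigcup_{n=1}^\infty X_n$, $X_n$ are closed (non-archimedean) quasi-metric subspaces, or $X=X_1\cup X_2$, $X_1$ is closed, $X_1$ and $X_2$ are (non-archimedean) quasi-metrizable. Is $X$ (non-archimedean) quasi-metrizable?}
\end{quote}

The $\gamma$-hypothesis cannot be omitted. Let $X=\{\infty\}\cup(\mathbb N\times\mathbb N)$, where the points of $\mathbb N\times\mathbb N$ are isolated and the neighborhoods of $\infty$ are the sets that contain $\infty$ and all but finitely many points of each row $\{n\}\times\mathbb N$. If $N_1,N_2,\dots$ are neighborhoods of $\infty$, choose $p_n\in N_n$ in the $n$th row; then $X\setminus\{p_n:n\in\mathbb N\}$ is a neighborhood of $\infty$ containing no $N_n$. So $X$ is not first countable, although it is a countable union of closed singletons, and the union of the closed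 set $\{\infty\}$ and a discrete subspace.

With the $\gamma$-hypothesis there is reason to guess that the answer is yes. It is yes for both hypotheses when all pieces are metrizable, by Theorems~\ref{thm:two} and~\ref{thm:countable} below, and it is yes for locally finite closed covers, by Theorem~\ref{thm:locfin}. Nevertheless it is no in general, for both hypotheses and in both versions.

\begin{theorem}\label{thm:main}
There is a zero-dimensional $T_1$ (hence Tychonoff) $\gamma$-space $X$ which is a disjoint union $X=F\cup\bigcup_{k\ge1}U_k$ such that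
\begin{enumerate}
\item[(a)] $F$ is closed and discrete;
\item[(b)] each $U_k$ is clopen and NA q.m.;
\item[(c)] the open subspace $U=\bigcup_kU_k=X\setminus F$ is NA q.m.;
\item[(d)] $X$ is not q.m., and hence not NA q.m.
\end{enumerate}
\end{theorem}

A discrete space is NA q.m. So the closed pieces $F,U_1,U_2,\dots$ satisfy the first hypothesis of the question, and $X_1=F$, $X_2=U$ satisfy the second. In both cases the pieces have the stronger (NA) property and $X$ fails to have the weaker (plain) one. Hence all four answers are negative.

Three positive results complement the example. A space is \emph{developable} if it has open covers $\mathcal G_1,\mathcal G_2,\dots$, with $\mathcal G_{n+1}$ refining $\mathcal G_n$, such that for each $x$ the stars $\mathrm{St}(x,\mathcal G_n)=\bigcup\{G\in\mathcal G_n:x\in G\}$ form a neighborhood base at $x$. Metrizable spaces are developable and NA q.m.\ (Section~\ref{sec:dev}).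

\begin{theorem}\label{thm:two}
Let $X$ be a $\gamma$-space, let $X_1\subset X$ be closed and (NA) q.m., and let $X\setminus X_1$ be developable and NA q.m.\ (for example, metrizable). Then $X$ is (NA) q.m.
\end{theorem}

\begin{theorem}\label{thm:countable}
Let $X$ be a $\gamma$-space and $X=\bigcup_{n\in\mathbb N}X_n$, where each $X_n$ is closed, developable and NA q.m.\ (for example, metrizable). Then $X$ is NA q.m.
\end{theorem}

\begin{theorem}\label{thm:locfin}
If a space $X$ (a $\gamma$-space or not) has a locally finite closed cover by (NA) q.m.\ subspaces, then $X$ is (NA) q.m.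
\end{theorem}

Theorem~\ref{thm:main} shows that developability cannot be dropped in Theorem~\ref{thm:two}, even if $X_1$ is closed and discrete, or in Theorem~\ref{thm:countable}, even if one piece is closed and discrete and all others are clopen. It also shows that ``locally finite'' cannot be weakened to ``countable'' in Theorem~\ref{thm:locfin}, even for zero-dimensional $\gamma$-spaces.

\subsection*{The idea of the counterexample}
Count steps. In a q.m.\ space one step of size $\varepsilon$ leaves room for $N$ steps of size $\varepsilon/N$, for every $N$ and uniformly in the starting point. Condition (ii) is less demanding: at a point $x$ it can be met by making room for just one additional step each time $n$ decreases by $1$. Let $x\in F$ be a limit of pieces $U_1,U_2,\dots$, and suppose that only the first $k$ basic neighborhoods $g(1,x)\supset\dots\supset g(k,x)$ of $x$ meet $U_k$. Then it is enough that $g(1,x)\cap U_k$ has room for $k$ steps. A compatible quasi-metric asks for more: if the steps in $U_k$ have size at most $2^{-k}/(k+1)$, then for all large $k$ even $k+1$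 steps from points converging to $x$ must end in $g(1,x)$. We shall find NA q.m.\ spaces $Y_k$ with a neighborhood assignment $Q_k$ such that $k$ steps of $Q_k$ cannot accommodate $k+1$ steps of any neighborhood assignment $W$ whatsoever. If the $U_k$ are made of copies of $Y_k$, then $X$ can be a $\gamma$-space, but it has no compatible quasi-metric.

Sections~\ref{sec:Y1} and~\ref{sec:Yk} build the spaces $Y_k$, beginning with $Y_1$, where everything can be seen by hand. Sections~\ref{sec:X} and~\ref{sec:notqm} prove Theorem~\ref{thm:main}. The remaining sections prove the positive theorems.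

\section{Neighbornets}\label{sec:nbn}

A \emph{neighbornet} $V$ on a space assigns to each point $x$ a (not necessarily open) neighborhood $V(x)$ of $x$. Its powers are
\[
V^0(x)=\{x\},\qquad V^{r+1}(x)=\bigcup\{V(y):y\in V^r(x)\}.
\]
So $y\in V^r(x)$ means that there are $x=x_0,x_1,\dots,x_r=y$ with $x_{i+1}\in V(x_i)$ for all $i<r$. Since $y\in V(y)$, we have $V^r(x)\subset V^{r+1}(x)$. We write $V\subset V'$ if $V(x)\subset V'(x)$ for all $x$; then $V^r\subset V'^r$. The neighbornet $V$ is \emph{transitive} if $y\in V(x)$ implies $V(y)\subset V(x)$; then $V^r=V$ for all $r\ge1$. If $V$ is transitive, each $V(x)$ is open, since it contains the neighborhood $V(y)$ of each of its points $y$. Pointwise intersections of finitely many transitive neighbornets are transitive neighbornets.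

If $d$ is a compatible NA q.m., then $x\mapsto\{y:d(x,y)<\varepsilon\}$ is a transitive neighbornet for each $\varepsilon>0$. Conversely:

\begin{lemma}\label{lem:trans}
Let $T_1\supset T_2\supset\cdots$ be transitive neighbornets on $X$ such that $\{T_m(x):m\in\mathbb N\}$ is a neighborhood base at $x$ for each $x$. Then
\[
D(x,x)=0,\qquad D(x,z)=\frac1{\min\{m:z\notin T_m(x)\}}\quad(z\ne x)
\]
is a compatible NA q.m.\ with $D\le1$, and $\{z:D(x,z)<1/m\}=T_m(x)$ for all $m$ and $x$.
\end{lemma}

\begin{proof}
Since $X$ is $T_1$, each $z\ne x$ lies outside some $T_m(x)$, so $D$ is defined and positive off the diagonal. As the $T_m$ decrease, $D(x,z)<1/m$ holds exactly when $z\in T_m(x)$, which also gives compatibility. If $D(x,z)=1/m$, then $z\notin T_m(x)$, so by transitivity $y\notin T_m(x)$ or $z\notin T_m(y)$; thus $D(x,y)\ge1/m$ or $D(y,z)\ge1/m$.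
\end{proof}

\section{One step against two: the space $Y_1$}\label{sec:Y1}

We look for an NA q.m.\ space with a neighbornet $Q$ that contains no square: there is no neighbornet $W$ with $W^2\subset Q$. Balls of a fixed radius always contain the square of the balls of half that radius, so $Q$ must use radii that vary from point to point.

Let $Y_1$ be the set of all functions $f\colon\alpha\to\mathbb N$ with $\alpha\in\{0,1,2,\dots,\omega,\omega+1\}$: finite sequences, infinite sequences, and infinite sequences with one more term in position $\omega$. Write $\ell(f)=\alpha$ for the length. In passing from $f$ to a proper extension $g$ we \emph{inspect} the value of $g$ in position $\ell(f)$ and, if $\ell(f)<\omega<\ell(g)$, also in position $\omega$. Let $B_n(f)$ consist of $f$ and of all proper extensions $g$ of $f$ whose inspected values are at least $n$. The positions inspected in passing from $f$ to $h$ are among those inspected in passing from $f$ to $g$ and then from $g$ to $h$, for any intermediate $g$. Hence $g\in B_n(f)$ implies $B_n(g)\subset B_n(f)$. Also $\bigcap_nB_n(f)=\{f\}$.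 So the sets $B_n(f)$ are basic neighborhoods for a $T_1$ topology, which is NA q.m.\ by Lemma~\ref{lem:trans}.

Let $Q(f)=B_n(f)$ if $\ell(f)=n$ with $1\le n<\omega$, and $Q(f)=B_1(f)$ otherwise. Let $W$ be any neighbornet on $Y_1$. Define $g\colon\omega+1\to\mathbb N$ recursively: $g(\alpha)$ is the least $N$ with $B_N(g|_\alpha)\subset W(g|_\alpha)$. After $g$ has been constructed, choose a finite $n>g(\omega)$. Then
\[
g|_\omega\in B_{g(n)}(g|_n)\subset W(g|_n),\qquad g\in B_{g(\omega)}(g|_\omega)\subset W(g|_\omega),
\]
because each of these two passages inspects only the starting position. So $g\in W^2(g|_n)$. But the direct passage from $g|_n$ to $g$ inspects position $\omega$ as well, and $g(\omega)<n$. So $g\notin B_n(g|_n)=Q(g|_n)$, and $W^2\not\subset Q$.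

The order of the choices is what matters: the value $g(\omega)$ is forced by $W$ and by the whole sequence $g|_\omega$, and only then do we go back to a position $n$ at which $Q$ demands more than $g(\omega)$. To defeat $k$ steps of $Q$ by $k+1$ steps of $W$ we shall go back $k$ times. This requires a chain $\beta_0<\beta_1<\dots<\beta_{k+1}$ of positions such that a passage from $\beta_i$ to $\beta_{i+1}$ inspects only $\beta_i$, while a passage from anywhere in $[\beta_i,\beta_{i+1})$ beyond $\beta_{i+1}$ always inspects $\beta_{i+1}$. Ordinals up to $\omega^k+1$ provide such chains if the inspected positions are those where the ``limit rank'' of the ordinal reaches a new record.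

\section{$k$ steps against $k+1$: the spaces $Y_k$}\label{sec:Yk}

Fix $k\ge1$.

\subsection{Records}
As usual, an ordinal is the set of smaller ordinals. Every ordinal $\alpha\le\omega^k+1$ has a unique Cantor normal form
\[
\alpha=\omega^kc_k+\dots+\omega c_1+c_0,\qquad c_i<\omega .
\]
For $\alpha>0$ let $\lambda(\alpha)=\min\{i:c_i>0\}$ be the least exponent that occurs, and let $\lambda(0)=0$. Let $M(\alpha)=\max\{1,c_0,\dots,c_k\}$. For $\alpha\le\beta\le\omega^k+1$ let
\[
R(\alpha,\beta)=\{\delta:\alpha\le\delta<\beta,\ \lambda(\delta)>\lambda(\varepsilon)\text{ for all }\varepsilon\in[\alpha,\delta)\}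
\]
be the set of positions in $[\alpha,\beta)$ at which $\lambda$ attains a new record, counted from $\alpha$. It contains $\alpha$ if $\alpha<\beta$. It has at most $k+1$ elements, because $\lambda$ is strictly increasing on it and takes values in $\{0,\dots,k\}$. For $k=1$ we have $R(n,\beta)=\{n\}$ if $n<\beta\le\omega$, $R(n,\omega+1)=\{n,\omega\}$ for $n<\omega$, and $R(\omega,\omega+1)=\{\omega\}$; these are the inspected positions of Section~\ref{sec:Y1}.

Let $\alpha\le\beta\le\gamma\le\omega^k+1$. Whether $\delta$ is a record counted from $\alpha$ does not depend on the right end of the interval, and a record counted from $\alpha$ that lies in $[\beta,\gamma)$ is also a record counted from $\beta$. So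
\begin{gather}
R(\alpha,\beta)=\{\delta\in R(\alpha,\gamma):\delta<\beta\},\label{eq:rec1}\\
R(\alpha,\gamma)\subset R(\alpha,\beta)\cup R(\beta,\gamma).\label{eq:rec2}
\end{gather}

\subsection{The space $Y_k$}
Let $Y_k$ be the set of all functions $f\colon\alpha\to\mathbb N$ with $\alpha\le\omega^k+1$; write $\ell(f)=\alpha$, and $f\subseteq g$ if $g$ extends $f$. Put $d_k(f,f)=0$,
\[
d_k(f,g)=\max\Bigl\{\frac1{1+g(\delta)}:\delta\in R(\ell(f),\ell(g))\Bigr\}\le\frac12\qquad\text{if }f\subsetneq g,
\]
and $d_k(f,g)=1$ in all other cases. This is an NA q.m. Indeed, $d_k(f,h)\le\max\{d_k(f,g),d_k(g,h)\}$ is trivial if one of the values on the right is $1$ or if two of the three points coincide; otherwise $f\subsetneq g\subsetneq h$, and the inequality follows from \eqref{eq:rec2}, since $g$ and $h$ agree on $\ell(g)$. Give $Y_k$ the topology of $d_k$. For $n\in\mathbb N$ let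
\[
B_n(f)=\{g:d_k(f,g)<1/n\}=\{g\supseteq f:g(\delta)\ge n\text{ for all }\delta\in R(\ell(f),\ell(g))\}.
\]
The sets $B_n(f)$ are open, form a neighborhood base at $f$, and satisfy $B_n(g)\subset B_n(f)$ whenever $g\in B_n(f)$. Moreover $B_1(f)=\{g:g\supseteq f\}$. By \eqref{eq:rec1},
\begin{equation}\label{eq:conv}
\text{if }f\subseteq h\subseteq g\in B_n(f),\text{ then }h\in B_n(f).
\end{equation}

The neighbornet that matters is
\[
Q_k(f)=B_{M(\ell(f))}(f).
\]
Its powers will be the traces on $Y_k$ of the neighborhoods of the points of $F$ in the final space. To make that space zero-dimensional we need to know that they are clopen.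

\begin{lemma}\label{lem:clopen}
All sets $B_n(f)$, $n\in\mathbb N$, and $Q_k^r(f)$, $r\ge1$, are clopen in $Y_k$.
\end{lemma}

\begin{proof}
They are open, being unions of sets of the form $B_n(h)$. Call $A\subset B_1(f)$ \emph{convex from $f$} if $f\subseteq h\subseteq g\in A$ implies $h\in A$. We show first that such a set $A$ is closed. Let $h\notin A$.
\begin{itemize}
\item If $h\supseteq f$, then $B_1(h)\cap A=\emptyset$: an element $g$ of this set would satisfy $f\subseteq h\subseteq g\in A$, whence $h\in A$.
\item If neither of $h,f$ extends the other, then they have no common extension, and $B_1(h)\cap A=\emptyset$.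
\item If $h\subsetneq f$, let $n=f(\ell(h))+1$. Since $\ell(h)\in R(\ell(h),\ell(g))$ for every $g\supsetneq h$, each $g\in B_n(h)\setminus\{h\}$ has $g(\ell(h))\ge n>f(\ell(h))$, so $g\not\supseteq f$. Hence $B_n(h)\cap A=\emptyset$.
\end{itemize}

By \eqref{eq:conv}, $B_n(f)$ is convex from $f$. For $Q_k^r(f)$ let $f=g_0\subseteq g_1\subseteq\dots\subseteq g_r=g$ with $g_{i+1}\in Q_k(g_i)$, and let $f\subseteq h\subseteq g$. Let $h_i$ be the shorter of $g_i$ and $h$; both are restrictions of $g$. Then $h_0=f$ and $h_r=h$. Moreover $h_{i+1}\in Q_k(h_i)$ for all $i<r$: if $g_{i+1}\subseteq h$, then $h_i=g_i$ and $h_{i+1}=g_{i+1}$; if $g_i\subseteq h\subsetneq g_{i+1}$, then $h_i=g_i$, $h_{i+1}=h$, and \eqref{eq:conv} applies; if $h\subsetneq g_i$, then $h_i=h_{i+1}=h$. So $h\in Q_k^r(f)$, and $Q_k^r(f)$ is convex from $f$.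
\end{proof}

\subsection{The key lemma}
Trivially $W=Q_k$ satisfies $W^k\subset Q_k^k$. One more step is too much for every $W$.

\begin{lemma}\label{lem:key}
There is no neighbornet $W$ on $Y_k$ with $W^{k+1}(f)\subset Q_k^k(f)$ for all $f\in Y_k$.
\end{lemma}

\begin{proof}
Let $W$ be a neighbornet on $Y_k$. Define $g\colon\omega^k+1\to\mathbb N$ by recursion: $g(\alpha)$ is the least $n$ with $B_n(g|_\alpha)\subset W(g|_\alpha)$.

\emph{The chain.} Put $\beta_{k+1}=\omega^k+1$, $\beta_k=\omega^k$ and $\mu_k=0$. Going down through $i=k-1,\dots,0$, suppose that $\beta_{i+1}=\mu_{i+1}+\omega^{i+1}$ is given, where only exponents $\ge i+1$ occur in $\mu_{i+1}$. Choose $q_i\in\mathbb N$ with $q_i>g(\beta_{i+1})$ and put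
\[
\beta_i=\mu_{i+1}+\omega^iq_i,\qquad\mu_i=\mu_{i+1}+\omega^i(q_i-1).
\]
Then $\beta_i=\mu_i+\omega^i$ and only exponents $\ge i$ occur in $\mu_i$, so the construction continues. For instance, for $k=2$ the chain is
\[
\omega(q_1-1)+q_0\;<\;\omega q_1\;<\;\omega^2\;<\;\omega^2+1,\qquad q_1>g(\omega^2),\quad q_0>g(\omega q_1).
\]
In general $\beta_0<\beta_1<\dots<\beta_{k+1}$, and $\lambda(\beta_i)=i$ for $i\le k$.

Let $i<k$ and $\eta\in[\beta_i,\beta_{i+1})$. Since $\mu_{i+1}+\omega^iq_i\le\eta<\mu_{i+1}+\omega^{i+1}$, we have $\eta=\mu_{i+1}+\omega^ic+\rho$ with $q_i\le c<\omega$ and $\rho<\omega^i$. Thus $c$ is the coefficient of $\omega^i$ in the normal form of $\eta$, and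
\begin{equation}\label{eq:between}
\lambda(\eta)\le i,\qquad M(\eta)\ge q_i>g(\beta_{i+1}).
\end{equation}

\emph{What is inspected.} If $\beta_0\le\eta<\beta_j$ with $j\le k$, then by \eqref{eq:between} every $\varepsilon\in[\eta,\beta_j)$ has $\lambda(\varepsilon)<j=\lambda(\beta_j)$. Therefore
\begin{equation}\label{eq:seen}
\beta_j\in R(\eta,\zeta)\quad\text{whenever }\beta_0\le\eta<\beta_j<\zeta\le\omega^k+1,\ j\le k.
\end{equation}
On the other hand,
\begin{equation}\label{eq:unseen}
R(\beta_i,\beta_{i+1})=\{\beta_i\}\qquad(0\le i\le k).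
\end{equation}
For $i<k$ this holds since $\lambda\le i=\lambda(\beta_i)$ on $[\beta_i,\beta_{i+1})$ by \eqref{eq:between}; for $i=k$ since $[\omega^k,\omega^k+1)=\{\omega^k\}$.

\emph{$W$ makes it in $k+1$ steps.} Let $a_i=g|_{\beta_i}$. By \eqref{eq:unseen} and the choice of $g(\beta_i)$, we have $a_{i+1}\in B_{g(\beta_i)}(a_i)\subset W(a_i)$ for $0\le i\le k$. Hence $g=a_{k+1}\in W^{k+1}(a_0)$.

\emph{$Q_k$ does not make it in $k$ steps.} Suppose $g\in Q_k^k(a_0)$. Then there are $b_0=a_0,b_1,\dots,b_k=g$ with $b_{j+1}\in Q_k(b_j)$. Since $b_j\subseteq b_{j+1}$, we have $b_j=g|_{\eta_j}$ with $\beta_0=\eta_0\le\eta_1\le\dots\le\eta_k=\omega^k+1$. We claim that $\eta_j\le\beta_j$ for all $j\le k$; no step jumps over the next member of the chain. This holds for $j=0$. Suppose that $j<k$ and $\eta_j\le\beta_j$ but $\eta_{j+1}>\beta_{j+1}$. Let $i\le j$ be such that $\beta_i\le\eta_j<\beta_{i+1}$. Then $i+1\le k$ and $\beta_{i+1}\le\beta_{j+1}<\eta_{j+1}$, so $\beta_{i+1}\in R(\eta_j,\eta_{j+1})$ by \eqref{eq:seen}. Now $b_{j+1}\in Q_k(b_j)=B_{M(\eta_j)}(b_j)$ gives $g(\beta_{i+1})\ge M(\eta_j)$,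 contradicting \eqref{eq:between}. This proves the claim. For $j=k$ it says $\omega^k+1=\eta_k\le\beta_k=\omega^k$, which is absurd.

Hence $g\in W^{k+1}(a_0)\setminus Q_k^k(a_0)$.
\end{proof}

\section{The space $X$}\label{sec:X}

We now attach limit points to copies of the spaces $Y_k$. A limit point $x$ chooses one point $x_k$ in each $Y_k$, and its $n$th neighborhood meets the relevant copy of $Y_k$ in $Q_k^{k-n+1}(x_k)$ if $k\ge n$, and misses it if $k<n$. Passing from $n+1$ to $n$ adds one step of $Q_k$, exactly what (ii) requires with $m=n+1$. We let $F$ contain all choices $(x_k)_k$, since Lemma~\ref{lem:key} only says that some bad point exists in $Y_k$, depending on $W$. Finally, two points of $F$ that agree from some coordinate on could not be separated if they used the same copies of $Y_k$. So we take one copy of $Y_k$ for each possible beginning $(x_1,\dots,x_{k-1})$.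

Let $S_k=Y_1\times\dots\times Y_{k-1}$ (a singleton for $k=1$), regarded merely as an index set. Let $U_k=S_k\times Y_k$ and $F=\prod_{k\ge1}Y_k$, and let $X$ be the disjoint union of $F$ and all $U_k$; put $U=\bigcup_kU_k$. We call $\{s\}\times Y_k$, for $s\in S_k$, a \emph{sheet}. For $x=(x_k)_k\in F$ write $x|k=(x_1,\dots,x_{k-1})\in S_k$.

On $U$ let $e((s,a),(s',a'))=d_k(a,a')$ if both points lie in the same sheet of $U_k$, and $e=1$ for two points in different sheets. Since $d_k\le1$, this is an NA q.m. For $u=(s,a)\in U_k$ the $1/n$-ball of $e$ is $B_n(u)=\{s\}\times B_n(a)$. Put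
\[
G(n,u)=\{s\}\times\bigl(B_n(a)\cap Q_k(a)\bigr)=B_{\max\{n,M(\ell(a))\}}(u),
\]
and for $x\in F$ put
\[
G(n,x)=\{x\}\cup\bigcup_{k\ge n}\{x|k\}\times Q_k^{\,k-n+1}(x_k).
\]
Then $G(n+1,z)\subset G(n,z)$ for all $z\in X$. Call $O\subset X$ open if each $u\in O\cap U$ has some $B_n(u)\subset O$ and each $x\in O\cap F$ has some $G(n,x)\subset O$. This is a topology. By Lemma~\ref{lem:clopen}, the traces of $G(n,x)$ on the sheets are open there; so all $G(n,x)$, as well as all $B_n(u)$, are open. Hence $\{G(n,z):n\in\mathbb N\}$ is an open neighborhood base at $z$, for every $z\in X$.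

\begin{proposition}\label{prop:X}
$X$ is a zero-dimensional $T_1$ $\gamma$-space, and (a), (b), (c) of Theorem~\ref{thm:main} hold.
\end{proposition}

\begin{proof}
\emph{The pieces.} All $U_k$, and hence $U$, are open, and the topology induced on $U$ is that of $e$. So $U$ and all $U_k$ are NA q.m. The set $F=X\setminus U$ is closed, and it is discrete because $G(n,x)\cap F=\{x\}$ for $x\in F$. The set $U_k$ is closed, since $G(k+1,x)\cap U_k=\emptyset$ for $x\in F$ and the other $U_j$ are open.

\emph{$X$ is $T_1$.} It suffices that $\bigcap_nG(n,z)=\{z\}$ for each $z$. For $z\in U$ this holds since $G(n,z)\subset B_n(z)$ and the $B_n(z)$ are the $1/n$-balls of $e$; for $z\in F$ since $G(n,z)\cap F=\{z\}$ for all $n$ and $G(k+1,z)$ misses $U_k$.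

\emph{$X$ is zero-dimensional.} The sets $B_n(u)$, $u\in U_k$, are closed in $U_k$ by Lemma~\ref{lem:clopen} (sheets are clopen in $U_k$), hence closed in $X$. Let $x\in F$, $n\in\mathbb N$. The trace of $G(n,x)$ on each $U_k$ is clopen in $U_k$, again by Lemma~\ref{lem:clopen}, so no point of $U\setminus G(n,x)$ lies in the closure of $G(n,x)$. If $x'\in F\setminus\{x\}$, choose $k_0$ with $x_{k_0}\ne x'_{k_0}$. Then $x|k\ne x'|k$ for all $k>k_0$, so $G(k_0+1,x')$ meets no sheet that meets $G(n,x)$, and the two sets are disjoint. So $G(n,x)$ is closed. Thus $X$ has a base of clopen sets.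

\emph{$X$ is a $\gamma$-space.} We show that $G$ is a $\gamma$-function. Only (ii) remains.

Let $u=(s,a)\in U$ and $n\in\mathbb N$, and put $m=\max\{n,M(\ell(a))\}$. Then $G(m,u)=B_m(u)=G(n,u)$, and $y\in G(m,u)$ implies $G(m,y)\subset B_m(y)\subset B_m(u)=G(n,u)$. Here $m$ depends on the point $u$, and this is the only place where it does.

Let $x\in F$ and $n\in\mathbb N$, and put $m=n+1$. Let $y\in G(n+1,x)$. If $y=x$, then $G(n+1,y)\subset G(n,x)$. Otherwise $y=(x|k,b)$ with $k\ge n+1$ and $b\in Q_k^{k-n}(x_k)$, so
\[
G(n+1,y)\subset\{x|k\}\times Q_k(b)\subset\{x|k\}\times Q_k^{k-n+1}(x_k)\subset G(n,x).\qedhere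
\]
\end{proof}

\section{$X$ is not quasi-metrizable}\label{sec:notqm}

A compatible quasi-metric on $X$ would provide, on each sheet of $U_k$, a neighbornet with $k+1$ steps of total length less than $2^{-k}$. Lemma~\ref{lem:key} gives a bad point for each of these neighbornets, and we collect such bad points into one $x\in F$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:X} only (d) remains. Suppose that $D$ is a compatible quasi-metric on $X$. We construct a point $x=(x_k)_k\in F$, and points $y_k\in Y_k$, by recursion on $k$.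

Let $x_1,\dots,x_{k-1}$ be given, and let $s=(x_1,\dots,x_{k-1})\in S_k$. The sheet $\{s\}\times Y_k$ is open in $X$ and carries the topology of $Y_k$. Hence
\[
W_k(a)=\Bigl\{b\in Y_k:D\bigl((s,a),(s,b)\bigr)<\frac{2^{-k}}{k+1}\Bigr\}
\]
defines a neighbornet on $Y_k$. By Lemma~\ref{lem:key} we can choose $x_k\in Y_k$ and $y_k\in W_k^{k+1}(x_k)\setminus Q_k^k(x_k)$. By the triangle inequality, applied along $k+1$ steps of $W_k$,
\[
D\bigl((s,x_k),(s,y_k)\bigr)<2^{-k}.
\]

Now let $x=(x_k)_k\in F$, $u_k=(x|k,x_k)$ and $v_k=(x|k,y_k)$. For all $n\le k$ we have $u_k\in G(n,x)$, so $u_k\to x$ and $D(x,u_k)\to0$. Consequently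
\[
D(x,v_k)\le D(x,u_k)+D(u_k,v_k)<D(x,u_k)+2^{-k}\to0 .
\]
On the other hand, $G(1,x)\cap U_k=\{x|k\}\times Q_k^k(x_k)$ does not contain $v_k$, for any $k$. So the neighborhood $G(1,x)$ of $x$ contains no $D$-ball about $x$, a contradiction.
\end{proof}

\section{Developable pieces}\label{sec:dev}

We turn to the positive results. Subspaces of developable spaces are developable: restrict the covers. In a developable space every closed set $A$ is a $G_\delta$, namely $A=\bigcap_n\bigcup\{G\in\mathcal G_n:G\cap A\ne\emptyset\}$: if $x$ belongs to the right-hand side, then every $\mathrm{St}(x,\mathcal G_n)$ meets $A$, so $x\in\overline A=A$. Hence every open set is an $F_\sigma$, and as such the union of an increasing sequence of closed sets.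

A metrizable space is developable, by the covers with all $2^{-n}$-balls. It is also NA q.m.: it has a base $\bigcup_n\mathcal B_n$ with each $\mathcal B_n$ locally finite, by a standard theorem, and Lemma~\ref{lem:trans} applies to $T_m(x)=\bigcap\{B:x\in B\in\mathcal B_1\cup\dots\cup\mathcal B_m\}$, a finite intersection of open sets (equal to the whole space if there is no such $B$).

The next lemma shows what developability contributes: the square of every neighbornet contains a transitive neighbornet $\tau$, so that any number of steps of $\tau$ stays within two steps of the given neighbornet.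

\begin{lemma}\label{lem:dev}
Let $L$ be developable and NA q.m. For every neighbornet $V$ on $L$ there is a transitive neighbornet $\tau$ on $L$ with $\tau(y)\subset V^2(y)$ for all $y$.
\end{lemma}

\begin{proof}
\emph{Step 1. For every open cover $\mathcal G$ of $L$ there is a transitive neighbornet $H$ with each $H(y)$ contained in a member of $\mathcal G$.} Let $E_i(x)$ be the $2^{-i}$-ball about $x$ of a compatible NA q.m.; these sets are open, and $y\in E_i(x)$ implies $E_i(y)\subset E_i(x)$. So for a single index $i$, the intersection of all balls $E_i(x)$ that contain a given point $y$ is a neighborhood of $y$. But infinitely many indices $i$ may compete at a point. We remove closed sets to ensure that only finitely many do.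

Let $\mathcal E_i$ be the set of those $E_i(x)$ that are contained in a member of $\mathcal G$, and let $O_i=\bigcup\mathcal E_i$. The $O_i$ cover $L$. Since $L$ is developable, $O_i=\bigcup_jK_{i,j}$ with $K_{i,j}$ closed in $L$ and increasing in $j$. Let
\[
\mathcal H=\Bigl\{E\setminus\bigcup_{r<i}K_{r,i}:i\in\mathbb N,\ E\in\mathcal E_i\Bigr\};
\]
we say that the displayed set is a member of \emph{index} $i$. The family $\mathcal H$ covers $L$: given $y$, take the least $i$ with $y\in O_i$; then $y$ lies in some $E\in\mathcal E_i$ and in no $K_{r,i}\subset O_r$ with $r<i$. Put $H(y)=\bigcap\{A\in\mathcal H:y\in A\}$. Clearly $z\in H(y)$ implies $H(z)\subset H(y)$, and $H(y)$ is contained in a member of $\mathcal G$.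

It remains to see that $H(y)$ is a neighborhood of $y$. Choose $q,j$ with $y\in K_{q,j}$. If $i>\max\{q,j\}$, then $y\in K_{q,j}\subset K_{q,i}$ and $q<i$, so no member of index $i$ contains $y$. For each of the finitely many remaining indices $i$ for which some member of index $i$ contains $y$, we have $y\notin\bigcup_{r<i}K_{r,i}$, and $y\in E\in\mathcal E_i$ implies $E_i(y)\subset E$. So the intersection of all members of index $i$ containing $y$ contains $E_i(y)\setminus\bigcup_{r<i}K_{r,i}$, which is a neighborhood of $y$.

\emph{Step 2. Construction of $\tau$.} Let $\mathcal G_1,\mathcal G_2,\dots$ be as in the definition of developability, and let $H_i$ be as in Step 1 for $\mathcal G_i$. Then $H_i(y)\subset\mathrm{St}(y,\mathcal G_i)$. Let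
\[
A_m=\{x\in L:\mathrm{St}(x,\mathcal G_m)\subset V(x)\},\qquad p(y)=\min\{m:y\in\overline{A_m}\}.
\]
The sets $A_m$ increase and cover $L$, so $p$ is defined. The set $\{z:p(z)\ge m\}$ is open, being the complement of $\overline{A_{m-1}}$ (and all of $L$ for $m=1$).

Let $m=p(y)$. Then $\mathrm{St}(y,\mathcal G_m)\subset V^2(y)$. Indeed, let $y,w\in G\in\mathcal G_m$. Since $y\in\overline{A_m}$, there is $x\in A_m\cap G\cap V(y)$, and $w\in G\subset\mathrm{St}(x,\mathcal G_m)\subset V(x)\subset V^2(y)$.

Put
\[
\tau(y)=\{z:p(z)\ge p(y)\}\cap\bigcap_{i\le p(y)}H_i(y).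
\]
This is a neighborhood of $y$, and $\tau(y)\subset H_{p(y)}(y)\subset\mathrm{St}(y,\mathcal G_{p(y)})\subset V^2(y)$. If $z\in\tau(y)$, then $p(z)\ge p(y)$ and $H_i(z)\subset H_i(y)$ for $i\le p(y)$, so $\tau(z)\subset\tau(y)$.
\end{proof}

\begin{remark}
For $k\ge2$ the space $Y_k$ is not developable. Otherwise Lemma~\ref{lem:dev} would give a transitive neighbornet $\tau\subset Q_k^2\subset Q_k^k$, and $W=\tau$ would satisfy $W^{k+1}=\tau\subset Q_k^k$, contrary to Lemma~\ref{lem:key}.
\end{remark}

In the rest of this section and in the next two sections $g$ is a $\gamma$-function on $X$, and $g_m$ denotes the neighbornet $x\mapsto g(m,x)$; then $g_{m+1}\subset g_m$. Condition (ii) concerns two steps, but it gives any number of steps from a fixed point.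

\begin{lemma}\label{lem:steps}
For all $x\in X$ and $n,K\in\mathbb N$ there is $r$ such that $g_{r'}^K(x)\subset g(n,x)$ for all $r'\ge r$.
\end{lemma}

\begin{proof}
It suffices to find one $r$ with $g_r^K(x)\subset g(n,x)$, because $g_{r'}\subset g_r$ for $r'\ge r$. We use induction on $K$, for all $n$ simultaneously. For $K=1$ take $r=n$. Given $n$, choose $m$ by (ii) with $g_m^2(x)\subset g(n,x)$, and by the induction hypothesis $r\ge m$ with $g_r^K(x)\subset g(m,x)$. Then $g_r^{K+1}(x)\subset\bigcup\{g_m(y):y\in g_m(x)\}=g_m^2(x)\subset g(n,x)$.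
\end{proof}

\section{A closed piece and a developable complement}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $F=X_1$ and $U=X\setminus F$; we may assume that both are nonempty. Let $d\le1$ be a compatible (NA) q.m.\ on $F$. We choose a quasi-metric on $U$ that is adapted to $g$, and then define the distances from $F$ to $U$ as small as $g$ and the triangle inequality permit; all distances from $U$ to $F$ are $1$.

\emph{The quasi-metric on $U$.} Apply Lemma~\ref{lem:dev} on $U$ to the neighbornets $v\mapsto g(m,v)\cap U$. Intersect the resulting transitive neighbornets of indices $\le m$ with each other and with the $\frac1m$-balls of a compatible NA q.m.\ of $U$. This gives transitive neighbornets $\tau_1\supset\tau_2\supset\cdots$ on $U$ such that $\tau_m(v)\subset g_m^2(v)$ and $\{\tau_m(v):m\in\mathbb N\}$ is a neighborhood base at $v$. Lemma~\ref{lem:trans} yields a compatible NA q.m.\ $e\le1$ on $U$ with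
\[
\{u\in U:e(v,u)<1/m\}=\tau_m(v)\subset g_m^2(v).
\]

For $x\in F$ and $n\in\mathbb N$ choose $r$ with $g_r^4(x)\subset g(n,x)$ by Lemma~\ref{lem:steps}, and then an integer $M(x,n)\ge r$ with $\{y\in F:d(x,y)<1/M(x,n)\}\subset g(r,x)$. With $M=M(x,n)$ we have:
\begin{equation}\label{eq:three}
\text{if }y\in F,\ d(x,y)<\tfrac1M,\ v\in g(M,y)\cap U,\ e(v,u)<\tfrac1M,\text{ then }u\in g(n,x).
\end{equation}
Indeed, $y\in g_r(x)$, $v\in g_r(y)$ and $u\in g_r^2(v)$, so $u\in g_r^4(x)$.

\emph{The quasi-metric on $X$.} We put $D=d$ on $F$, $D=e$ on $U$, and $D(v,y)=1$ for $v\in U$, $y\in F$. The remaining distances $D(y,v)=\varphi(y,v)$, $y\in F$, $v\in U$, must satisfy two requirements: they should be bounded below by $1/M(y,n)$ if $v\notin g(n,y)$, and they must respect triangles that begin with a step in $F$ or end with a step in $U$. We take the smallest values which these requirements force. In the following formulas $(x,n,u)$ ranges over all triples with $x\in F$, $n\in\mathbb N$ and $u\in U\setminus g(n,x)$.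
\begin{itemize}
\item Plain version:
\[
\varphi(y,v)=\sup_{(x,n,u)}\Bigl(\frac1{M(x,n)}-d(x,y)-e(v,u)\Bigr).
\]
\item NA version: $\varphi(y,v)$ is the maximum of the numbers $\frac1{M(x,n)}$ over all triples with $d(x,y)<\frac1{M(x,n)}$ and $e(v,u)<\frac1{M(x,n)}$.
\end{itemize}
Taking $x=y$ and $u=v$ we see that
\begin{equation}\label{eq:lower}
v\notin g(n,y)\quad\text{implies}\quad\varphi(y,v)\ge\frac1{M(y,n)}.
\end{equation}
Since $X$ is $T_1$, some $n$ has $v\notin g(n,y)$. So triples as required exist; in the NA version the maximum exists, because a nonempty set of reciprocals of positive integers has a largest element. In both versions $0<\varphi\le1$.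

\emph{Triangle inequality.} Consider $D(a,c)$, $D(a,b)$, $D(b,c)$. All values are at most $1$, and $D=1$ from $U$ to $F$. So nothing has to be shown if $a\in U$, $b\in F$, or if $b\in U$, $c\in F$. If $a,b,c$ all lie in $F$ or all lie in $U$, the inequality is known. The remaining cases are $a,b\in F$, $c\in U$ and $a\in F$, $b,c\in U$, that is,
\[
\varphi(y,v)\le d(y,y')+\varphi(y',v),\qquad\varphi(y,v')\le\varphi(y,v)+e(v,v'),
\]
with $\max$ in place of $+$ in the NA version.

In the plain version, $d(x,y')\le d(x,y)+d(y,y')$ gives
\[
\frac1{M(x,n)}-d(x,y)-e(v,u)\le d(y,y')+\frac1{M(x,n)}-d(x,y')-e(v,u)\le d(y,y')+\varphi(y',v)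
\]
for every triple, and the first inequality follows. Similarly $e(v,u)\le e(v,v')+e(v',u)$ gives
\[
\frac1{M(x,n)}-d(x,y)-e(v',u)\le e(v,v')+\frac1{M(x,n)}-d(x,y)-e(v,u)\le e(v,v')+\varphi(y,v),
\]
and the second inequality follows.

In the NA version let $\varphi(y,v)=1/M$ be attained at $(x,n,u)$. If $d(y,y')<1/M$, then $d(x,y')\le\max\{d(x,y),d(y,y')\}<1/M$, so the triple also counts for $(y',v)$, and $\varphi(y',v)\ge1/M$. Now let $\varphi(y,v')=1/M$ be attained at $(x,n,u)$. If $e(v,v')<1/M$, then $e(v,u)\le\max\{e(v,v'),e(v',u)\}<1/M$, so the triple also counts for $(y,v)$, and $\varphi(y,v)\ge1/M$.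

\emph{Compatibility.} For $v\in U$ and $\varepsilon\le1$ the $D$-ball of radius $\varepsilon$ about $v$ is the $e$-ball, and $U$ is open in $X$. Let $y\in F$.

Let $D(y,z)<1/M(y,n)$. If $z\in F$, then $z\in g(r,y)\subset g_r^4(y)\subset g(n,y)$ for the $r$ used in the choice of $M(y,n)$. If $z\in U$, then $z\in g(n,y)$ by \eqref{eq:lower}. So $g(n,y)$ contains the ball of radius $1/M(y,n)$ about $y$.

Conversely, we claim that $v\in g(j,y)\cap U$ implies $\varphi(y,v)\le1/j$. Otherwise, in either version, there is a triple $(x,n,u)$ such that $M=M(x,n)$ satisfies $1/M>1/j$, $d(x,y)<1/M$ and $e(v,u)<1/M$. Then $M<j$, so $v\in g(j,y)\subset g(M,y)$, and \eqref{eq:three} gives $u\in g(n,x)$, a contradiction. Now let $\varepsilon>0$, choose $j$ with $1/j<\varepsilon$, and let $O\ni y$ be open in $X$ with $O\cap F\subset\{z\in F:d(y,z)<\varepsilon\}$. Then $O\cap g(j,y)$ is a neighborhood of $y$ contained in the $D$-ball of radius $\varepsilon$ about $y$.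
\end{proof}

\section{Countably many closed developable pieces}

\begin{proof}[Proof of Theorem~\ref{thm:countable}]
We make the pieces disjoint, construct a neighbornet $W$ whose chains move only upwards through them, and show that chains of arbitrary length stay small. Inside one piece Lemma~\ref{lem:dev} takes care of this. A step into a later piece will be allowed only if it is so small that all later steps are automatically small, too; for this every point $z$ gets a number $\kappa(z)$ that limits the size of the steps made from $z$.

\emph{The strata.} Let $Z_n=X_1\cup\dots\cup X_n$, $Z_0=\emptyset$ and $L_n=Z_n\setminus Z_{n-1}=X_n\setminus Z_{n-1}$. The $L_n$ partition $X$. As an open subset of $X_n$, $L_n$ is developable and NA q.m., and $L_n=\bigcup_kL_{n,k}$ with $L_{n,k}$ closed in $X_n$, hence in $X$, and increasing in $k$. For $z\in L_j$ let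
\[
\kappa(z)=\max\bigl\{j,\min\{k:z\in L_{j,k}\}\bigr\}.
\]
For all integers $j\ge1$ and $c\ge0$ the set $\{z\in L_j:\kappa(z)\le c\}$ is closed in $X$: it is $L_{j,c}$ if $j\le c$, and empty otherwise. By Lemma~\ref{lem:dev}, applied on $L_j$ to $z\mapsto g(m,z)\cap L_j$, and by taking finite intersections, we get transitive neighbornets $\tau_{j,1}\supset\tau_{j,2}\supset\cdots$ on $L_j$ with $\tau_{j,m}(z)\subset g_m^2(z)$.

\emph{The neighbornet $W$.} Fix $m$. Let $m(z)=\max\{m,\kappa(z)\}$, and for $z\in L_j$ let
\[
\sigma_j(z)=\{w\in\tau_{j,m(z)}(z):\kappa(w)\ge\kappa(z)\}.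
\]
This is a neighborhood of $z$ in $L_j$, since $\{w\in L_j:\kappa(w)\le\kappa(z)-1\}$ is closed. If $w\in\sigma_j(z)$, then $m(w)\ge m(z)$ and $\sigma_j(w)\subset\tau_{j,m(w)}(w)\subset\tau_{j,m(z)}(w)\subset\tau_{j,m(z)}(z)$; moreover $\kappa\ge\kappa(w)\ge\kappa(z)$ on $\sigma_j(w)$. So $\sigma_j$ is a transitive neighbornet on $L_j$. For $y\in L_i$ choose, by Lemma~\ref{lem:steps}, $s(y)\ge m(y)$ with $g_{s(y)}^4(y)\subset g(m(y),y)$, and put
\[
W(y)=\sigma_i(y)\cup\{z\in g(s(y),y)\setminus Z_i:\kappa(z)\ge s(y)\}.
\]

\emph{$W(y)$ is a neighborhood of $y$.} Let $s=s(y)$, and let $O\ni y$ be open with $O\cap L_i\subset\sigma_i(y)$. Remove from $O\cap g(s,y)$ the closed set $Z_{i-1}$ and, for each of the finitely many $j<s$ with $j\ne i$, the closed set $\{z\in L_j:\kappa(z)<s\}$. The result is open and contains $y$. Let $z$ be one of its points. If $z\in L_i$, then $z\in\sigma_i(y)$. Otherwise $z\in L_j$ with $j>i$, so $z\notin Z_i$; and $\kappa(z)\ge s$, because of the removal if $j<s$, and because $\kappa(z)\ge j$ if $j\ge s$. So $z\in W(y)$.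

\emph{Claim: $W^r(y)\subset g_{m(y)}^3(y)$ for all $r\ge0$ and all $y\in X$.} We use induction on $r$, for all $y$ simultaneously; $r=0$ is trivial. Let $r\ge1$, $y=y_0\in L_i$ and $y_{l+1}\in W(y_l)$ for $l<r$. Note that $W(y_l)\cap L_i=\sigma_i(y_l)$ if $y_l\in L_i$.

If all $y_l$ lie in $L_i$, then $y_r\in\sigma_i(y_0)\subset g_{m(y)}^2(y)$ by transitivity of $\sigma_i$.

Otherwise let $a<r$ be maximal such that $y_0,\dots,y_a\in L_i$. By transitivity $y_a\in\sigma_i(y_0)\subset g_{m(y)}^2(y)$, and $m(y_a)\ge m(y)$. The point $z=y_{a+1}$ is in $W(y_a)\setminus L_i$, so $z\in g(s(y_a),y_a)$ and $m(z)\ge\kappa(z)\ge s(y_a)$. By the induction hypothesis for $r-a-1$ steps from $z$,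
\[
y_r\in g_{m(z)}^3(z)\subset g_{s(y_a)}^3(z),\qquad\text{so}\qquad y_r\in g_{s(y_a)}^4(y_a)\subset g(m(y_a),y_a)\subset g(m(y),y_a).
\]
Since $y_a\in g_{m(y)}^2(y)$, we get $y_r\in g_{m(y)}^3(y)$. This proves the claim.

\emph{Conclusion.} Put $T_m(y)=\bigcup_{r\ge0}W^r(y)$. This is a transitive neighbornet, and $T_m(y)\subset g_m^3(y)$ by the claim, since $m(y)\ge m$. Do this for every $m$ and put $T'_m=\bigcap_{l\le m}T_l$. Given $n$, Lemma~\ref{lem:steps} yields $m$ with $T'_m(y)\subset g_m^3(y)\subset g(n,y)$. So $\{T'_m(y):m\in\mathbb N\}$ is a neighborhood base at $y$, and $X$ is NA q.m.\ by Lemma~\ref{lem:trans}.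
\end{proof}

\section{Locally finite closed covers}

Here no $\gamma$-function is needed: near each point finitely many quasi-metrics matter, and an asymmetric distance can take their maximum over the pieces containing the second point.

\begin{proof}[Proof of Theorem~\ref{thm:locfin}]
Let $\{X_i\}$ be a locally finite closed cover of $X$, let $d_i\le1$ be a compatible (NA) q.m.\ on $X_i$, and let $I(x)=\{i:x\in X_i\}$, a finite nonempty set. Put
\[
D(x,y)=\max_{i\in I(y)}d_i(x,y)\quad\text{if }I(y)\subset I(x),\qquad D(x,y)=1\quad\text{otherwise.}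
\]
Then $D\le1$, and $D(x,y)=0$ if and only if $x=y$. For the triangle inequality, suppose first that $I(z)\subset I(y)\subset I(x)$. For $i\in I(z)$ we have
\[
d_i(x,z)\le d_i(x,y)+d_i(y,z)\le D(x,y)+D(y,z),
\]
since $i\in I(y)$ and $i\in I(z)$; so $D(x,z)\le D(x,y)+D(y,z)$. In the NA version replace $+$ by $\max$. In all other cases $D(x,y)=1$ or $D(y,z)=1$, and the inequality is trivial. So $D$ is an (NA) q.m.

For compatibility let $x\in X$ and $0<\varepsilon\le1$. For $i\in I(x)$ choose an open $O_i\ni x$ with $O_i\cap X_i\subset\{y\in X_i:d_i(x,y)<\varepsilon\}$. The set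
\[
\bigcap_{i\in I(x)}O_i\setminus\bigcup_{i\notin I(x)}X_i
\]
contains $x$, and it is open, because $I(x)$ is finite and a locally finite union of closed sets is closed. If $y$ is one of its points, then $I(y)\subset I(x)$ and $d_i(x,y)<\varepsilon$ for all $i\in I(y)$, so $D(x,y)<\varepsilon$. Conversely, let $O\ni x$ be open. Since $I(x)$ is finite, there is $\varepsilon\in(0,1]$ with $\{y\in X_i:d_i(x,y)<\varepsilon\}\subset O$ for all $i\in I(x)$. If $D(x,y)<\varepsilon$, then $I(y)\subset I(x)$ and $d_i(x,y)<\varepsilon$ for any $i\in I(y)$, so $y\in O$.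
\end{proof}

\begin{thebibliography}{1}
\bibitem{OQM}
\emph{On Quasi-Metrizability},
\texttt{http://topology.auburn.edu/tp/reprints/v05/tp05010s.pdf}.
\end{thebibliography}
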